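# Minimal cupping and highness for computably enumerable degrees

## Cupping with a minimal degree: the cases $\mathbf a=\mathbf 0$, $\mathbf a=\mathbf 0'$ and $\mathbf b=\mathbf a$

We work in the Turing degrees $\mathcal D$, and $\mathcal D[\le\mathbf 0']$ denotes the degrees below $\mathbf 0'$. Here are the three notions in the question.

**Definition (high).** A degree $\mathbf a\le\mathbf 0'$ is high if $\mathbf a'=\mathbf 0''$.

**Definition (minimal).** A degree $\mathbf m$ is minimal if $\mathbf m>\mathbf 0$ and no degree lies strictly between $\mathbf 0$ and $\mathbf m$.

**Definition (mincup).** A degree $\mathbf a$ satisfies the minimal cupping property, or mincup, if for all $\mathbf b\ge\mathbf a$ there is a minimal $\mathbf m<\mathbf b$ with $\mathbf a\vee\mathbf m=\mathbf b$. In $\mathcal D[\le\mathbf 0']$ the degree $\mathbf b$ ranges only over $\mathbf a\le\mathbf b\le\mathbf 0'$.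

It is known that in $\mathcal D[\le\mathbf 0']$ every high degree satisfies mincup. The question, from "Properties Of The Jump Classes" (https://lewispye.files.wordpress.com/2018/08/jc13april2011.pdf), is whether for c.e. degrees the converse holds too: is a c.e. degree high iff it satisfies mincup in $\mathcal D[\le\mathbf 0']$?

The answer one would first guess is yes. Let us test it.

Take $\mathbf a=\mathbf 0$, which is not high. Since $\mathbf 0\vee\mathbf m=\mathbf m$, we would need $\mathbf m=\mathbf b$, but mincup asks for $\mathbf m<\mathbf b$. So $\mathbf 0$ fails at every $\mathbf b$, as the guess predicts.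

Take $\mathbf a=\mathbf 0'$, which is high. The only $\mathbf b$ is $\mathbf 0'$, and $\mathbf 0'\vee\mathbf m=\mathbf 0'$ for every $\mathbf m\le\mathbf 0'$. So mincup asks only for a minimal degree below $\mathbf 0'$, and the known half supplies one.

For general $\mathbf a$, look at $\mathbf b=\mathbf a$. Then $\mathbf a\vee\mathbf m=\mathbf a$ just says $\mathbf m\le\mathbf a$, so the demand is for a minimal degree strictly below $\mathbf a$, and nothing is being cupped. The real demand is at $\mathbf b>\mathbf a>\mathbf 0$. There a suitable $\mathbf m$ satisfies $\mathbf m\not\le\mathbf a$ (else the join is $\mathbf a$) and $\mathbf a\not\le\mathbf m$ (else $\mathbf b=\mathbf m$). Anything below both is $\mathbf 0$ or $\mathbf m$, hence $\mathbf 0$. So $\mathbf m$ is a complement of $\mathbf a$ in the interval $[\mathbf 0,\mathbf b]$.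

To confirm the guess we must produce, for each non-high c.e. $\mathbf a$, one $\mathbf b$ for which every partner $\mathbf m$ fails to be minimal. We shall make every partner bound a 1-generic degree (definition in the next section), which no minimal degree can do. The guess is right:

**Theorem 1.** Let $\mathbf a$ be a c.e. degree that is not high. Then there is a c.e. degree $\mathbf b>\mathbf a$ with $\mathbf b'=\mathbf a'$ such that every $\mathbf m\le\mathbf b$ with $\mathbf a\vee\mathbf m=\mathbf b$ bounds a 1-generic degree. In particular no such $\mathbf m$ is minimal, so $\mathbf a$ fails mincup, both in $\mathcal D[\le\mathbf 0']$ and in $\mathcal D$.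

**Theorem 2.** In $\mathcal D[\le\mathbf 0']$ a c.e. degree is high iff it satisfies the minimal cupping property.

Theorem 1 allows $\mathbf m=\mathbf b$, so it has content even for $\mathbf a=\mathbf 0$. There the only partner is $\mathbf m=\mathbf b$, and the theorem produces a c.e. $\mathbf b>\mathbf 0$ with $\mathbf b'=\mathbf 0'$ that bounds a 1-generic degree.

## 1-generic sets lie above no minimal obstruction and below no minimal degree

Write $\eta\subset N$ when the string $\eta$ is an initial segment of the set $N$, and $\eta\subsetneq\eta'$ when $\eta'$ is a proper extension of $\eta$. Let $(W_i)$ list the c.e. sets of binary strings, with stage approximations $W_{i,s}$.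

**Definition (1-generic).** $N$ is 1-generic if for each $i$ some $\eta\subset N$ is in $W_i$ or has no extension in $W_i$.

For example, let $W_i$ be the set of strings containing a $1$. Every string has an extension in it, so a 1-generic $N$ must have an initial segment containing a $1$. Thus $\emptyset$ is not 1-generic.

**Fact 1.** If $N=N_0\oplus N_1$ is 1-generic, then $\mathbf 0<\deg N_0<\deg N$. Hence no minimal degree bounds a 1-generic degree, and no computable set is 1-generic.

*Proof.* For a string $\eta$ let $\eta^0,\eta^1$ be its even and odd parts. Suppose $\Gamma^{N_0}=N_1$ and let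
$$W=\{\eta:\exists x<|\eta^1|\ \ \Gamma^{\eta^0}(x)\downarrow\ne\eta^1(x)\},$$
a c.e. set. No $\eta\subset N$ is in $W$, because $\Gamma^{N_0}$ agrees with $N_1$. Now let $\eta\subset N$ be given. Choose $x$ with $2x+1\ge|\eta|$, and an initial segment $\zeta$ of $N$ with $|\zeta|>2x+1$ and $\Gamma^{\zeta^0}(x)\downarrow$. Flip bit $2x+1$ of $\zeta$. The even part is unchanged, so $\Gamma$ still outputs $N_1(x)$ at $x$, while the odd part now has the opposite bit at $x$. So the flipped string is in $W$, and it extends $\eta$ because $2x+1\ge|\eta|$. Thus every $\eta\subset N$ has an extension in $W$ and none is in $W$, contradicting 1-genericity. So $N_1\not\le_TN_0$, and symmetrically $N_0\not\le_TN_1$. The second gives that $N_0$ is not computable, the first that $N_0<_TN$. A minimal degree above $\deg N$ would have $\deg N_0$ strictly between $\mathbf 0$ and itself, and a computable $N$ would have computable $N_0$. $\square$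

## Computable functions that escape a non-high oracle

Besides the known half of Theorem 2, one outside fact is used.

**Martin's theorem (1966).** $X'\ge_T0''$ iff $X$ computes a function $f$ that dominates every total computable $g$, meaning $f(a)\ge g(a)$ for almost all $a$.

For example, $0'$ computes $f(a)=\max\{\varphi_i(a):i\le a,\ \varphi_i(a)\downarrow\}$ (with $\max\emptyset=0$), and if $g=\varphi_i$ is total, then $f(a)\ge g(a)$ for all $a\ge i$. We use the theorem in the other direction: if $B'\not\ge_T0''$, then every function computed by $B$ is exceeded infinitely often by some computable function. The next lemma converts this into a statement about iteration. If $H$ is computable the lemma is immediate, by iterating $a\mapsto a+1+H(a)$.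

**Lemma 1.** Let $B'\not\ge_T0''$ and let $H\le_TB$ be total. Then there is a computable strictly increasing $g$ with $g(n+1)\ge H(g(n))$ for infinitely many $n$.

*Proof.* Put $\bar H(a)=a+1+\max_{c\le a}H(c)$. Then $\bar H$ is increasing and $\bar H\ge H$. Since $\bar H\circ\bar H\le_TB$ does not dominate all computable functions, there is a computable $\hat g$ with $\hat g(a)>\bar H(\bar H(a))$ for infinitely many $a$. Replacing $\hat g(a)$ by $a+1+\max_{c\le a}\hat g(c)$, we may take $\hat g$ nondecreasing with $\hat g(a)>a$. Let $g(0)=0$ and $g(n+1)=\hat g(g(n))$, so $g$ is strictly increasing.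

Let $a>0$ be such that $\hat g(a)>\bar H(\bar H(a))$, and choose $n\ge1$ with $g(n-1)<a\le g(n)$. If $g(n)\le\bar H(a)$, then
$$H(g(n))\le\bar H(g(n))\le\bar H(\bar H(a))<\hat g(a)\le\hat g(g(n))=g(n+1),$$
so $n$ is as required. Otherwise $g(n)>\bar H(a)\ge\bar H(g(n-1))\ge H(g(n-1))$, so $n-1$ is as required. As $a\to\infty$ we have $n\to\infty$, so there are infinitely many such numbers. $\square$

## Moving $M$ by enumerating one number, and how $A$ can spoil it

Let $A\in\mathbf a$ be c.e. We shall build a c.e. set $C$ and put $B=A\oplus C$, $\mathbf b=\deg B$. A partner $M$ of $A$ comes with functionals satisfying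
$$M=\Phi(A,C),\qquad C=\Psi(A,M). \tag{1}$$
We want $M$ to compute a 1-generic $N$. Say an initial segment $\eta$ of $N$ has been read off from $M{\restriction}a$, and some $\eta'\supsetneq\eta$ appears in $W_i$. We would like $N$ to extend $\eta'$, and $M$ has to know that it should.

The first plan is as follows. At some stage $t$, find a string $\nu$ which $\Phi(A_t,C_t)$ currently gives as an initial segment of $M$, with $|\nu|\ge a$. Require also that $\Psi(A_t,\nu)$ computes $C_t$ correctly up to some $d\notin C_t$, where $d$ lies above all $C$-queries made in computing $\nu{\restriction}a$. Now put $d$ into $C$. If $A$ does not change on the numbers queried, and $C$ does not change elsewhere on the numbers relevant to $\nu{\restriction}a$, then: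

- $\Psi(A,\nu;d)=0\ne1=C(d)$, so by (1) $\nu\not\subset M$;
- the computations giving $\nu{\restriction}a$ are unharmed, so still $\nu{\restriction}a\subset M$ and $\eta$ is still the string that $M$ reads.

So "append $0$ if $\nu\subset M$, extend to $\eta'$ otherwise" is a rule that $M$ can follow. When $A=\emptyset$ the move works every time, unless $C$ itself disturbs it.

It stops working exactly at the words "if $A$ does not change". Suppose $\Phi(A,C;y)=0$ for all $y$, and $\Psi(A,M;y)=A(z_y)$ for some computable sequence $z_y$. Then $\nu=0^x$. We put $d$ into $C$, and afterwards $z_d$ enters $A$. Now $\Psi(A,\nu;d)=1=C(d)$, and $\nu\subset M=\emptyset$. Nothing has moved, and $d$ is in $C$ for nothing. If this happens at every $d$ that we use, (1) stays true at all these $d$.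

Hence there are three tasks.

First, infinitely many attempts must be made on correct information about $A$. But $M$ need not compute $A$, so the reduction to $M$ cannot look for correct information. The stages at which attempts are made will be values $t_0<t_1<\cdots$ of a computable function. By Lemma 1 this function can be made to escape, infinitely often, the function that says how long one must wait. That waiting function is computable from $B$, so we need $B'\not\ge_T0''$. We therefore also control the jump of $B$, making $B'\equiv_TA'$.

Second, there may be infinitely many wasted enumerations on behalf of one requirement, and these could injure other requirements infinitely often. The construction has to limit which attempts may injure whom.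

Third, the limits must not block a requirement forever. This will need a second application of Lemma 1.

To talk about correct information on $A$ we use true stages. Let $A$ be infinite (every c.e. degree contains an infinite c.e. set), with one-one computable enumeration $(a_s)$ and $A_s=\{a_0,\dots,a_s\}$. Let $X{\restriction}n$ be the restriction of $X$ to numbers $<n$.

**Definition (true stage).** Stage $s$ is true if $a_r>a_s$ for all $r>s$.

For the enumeration $5,2,7,3,4,6,8,9,10,\dots$ the stages $0$ and $2$ are not true (a $2$ follows the $5$ and a $3$ follows the $7$), and stages $1,3,4,5,\dots$ are true.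

There are infinitely many true stages: for each $q$, the stage $s\ge q$ with $a_s$ least is true. If $s$ is true, then $A_s{\restriction}a_s=A{\restriction}a_s$. Conversely this equality implies truth, since a later $a_r<a_s$ would be in $A\setminus A_s$. So the set of true stages is $A$-computable.

**(F)** If $r<s\le s'$, $s$ is true and $A_{s'}{\restriction}v=A_r{\restriction}v$, then $A{\restriction}v=A_r{\restriction}v$.

*Proof.* We have $a_s\in A_{s'}\setminus A_r$, so $a_s\ge v$. As $s$ is true, everything enumerated after $s$ exceeds $a_s\ge v$, so $A{\restriction}v=A_s{\restriction}v$. Finally $A_r{\restriction}v\subseteq A_s{\restriction}v\subseteq A_{s'}{\restriction}v=A_r{\restriction}v$. $\square$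

So a guess at $A{\restriction}v$ that has survived one true stage is right forever. A functional reading only $M$ cannot recognize this, but the injury analysis will use it.

## Rounds and attempts

**Conventions.** A subscript $s$ on a functional means that the computation has at most $s$ steps, and such a computation queries only numbers $<s$. Let $(\Phi_e,\Psi_e)$ list all pairs of two-oracle functionals, used as $\Phi_e(A,C;y)$ and $\Psi_e(A,M;y)$. When a string $\nu$ is the second oracle of $\Psi_e$, a query $\ge|\nu|$ to it makes the computation diverge. Let $\Theta_j$ list the two-oracle functionals, so $(A\oplus C)'\equiv_T\{j:\Theta_j(A,C;j)\downarrow\}$. Fix a uniformly computable partition of $\omega$ into infinite sets $\omega^{[e,k]}$.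

The index $e$ guesses the pair in (1), and $k$ guesses a computable function scheduling the attempts. A further index $\hat k$ guesses a computable function cutting the rounds into blocks. We do not know which guesses are right, so we treat all of them.

**Definition (rounds and blocks).** For an index $k$ write $t_n=\varphi_k(n)$. Round $n$ of $k$ is defined if $\varphi_k(0)<\dots<\varphi_k(n+1)$ are all defined. For an index $\hat k$ put $b^{\hat k}(n)=m$ if $\varphi_{\hat k}(0)<\dots<\varphi_{\hat k}(m+1)$ are all defined and $\varphi_{\hat k}(m)\le n<\varphi_{\hat k}(m+1)$. Such an $m$ is unique. If there is none, $b^{\hat k}(n)$ is undefined.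

For example, if $\varphi_{\hat k}(m)=3m$ then $b^{\hat k}(n)=\lfloor n/3\rfloor$. If only $\varphi_{\hat k}(0)=0$ and $\varphi_{\hat k}(1)=4$ are defined, then $b^{\hat k}(n)=0$ for $n<4$ and is undefined for $n\ge4$. In general $b^{\hat k}(n)=m$ implies $n<\varphi_{\hat k}(m+1)$, so
$$\text{for all }\hat k,p,\text{ only finitely many }n\text{ have }b^{\hat k}(n)\text{ defined and }<p. \tag{2}$$

**Definition (attempt).** Suppose round $n$ of $k$ is defined, and let $t=t_{n+1}$. The attempt $\alpha=\alpha(e,k,n)$ exists if there is $x$ with $t_n\le x\le t$ such that:

- (i) $\Phi_{e,t}(A_t,C_t;y)\downarrow\in\{0,1\}$ for all $y<x$. Let $\nu$ be the string of values, so $|\nu|=x$.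
- (ii) Let $U$ be the least number greater than all $C$-queries in the computations for $y<t_n$, and let $d$ be the least element of $\omega^{[e,k]}$ with $d\ge\max(U,t_n)$. Then $d<t$.
- (iii) $\Psi_{e,t}(A_t,\nu;y)\downarrow=C_t(y)$ for all $y\le d$.

Take the least such $x$. Let $u$ be the least number greater than $d$ and all $C$-queries in (i), and $v$ the least number greater than all $A$-queries in (i) and (iii). Put $t_\alpha=t$. When needed we write $d_\alpha,U_\alpha$, etc.

All of $|\nu|,U,u,v$ are at most $t_\alpha$, because computations of at most $t$ steps query only numbers $<t$, and $d<t$. Also $U\le d<u$ and $t_n\le d<t_{n+1}$.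

For example, let $\Phi_e(A,C;y)=C(y)$ and $\Psi_e(A,M;y)=M(y)$, each computed by one query, let $t_n\ge1$, and let $t$ be large. Then $U=t_n$, and $d$ is the least element of $\omega^{[e,k]}$ that is $\ge t_n$. Condition (iii) at $y=d$ forces $x=d+1$, so $\nu=C_t{\restriction}(d+1)$, $u=d+1$ and $v=0$. Enumerating $d$ will flip the last bit of $\nu$.

**Definition (intact, refuted).** For $s\ge t_\alpha$, $\alpha$ is $A$-intact at $s$ if $A_s{\restriction}v=A_{t_\alpha}{\restriction}v$. It is intact at $s$ if also $C_s{\restriction}u=C_{t_\alpha}{\restriction}u$. It is refuted at $s$ if $s$ is the first stage $\ge t_\alpha$ at which it is not intact.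

Since $A_s$ and $C_s$ only grow, these properties are lost forever once lost.

The construction below enumerates elements of $\omega^{[e,k]}$ only through an action on some $\alpha(e,k,n)$. Such an action enumerates $d_\alpha\in[t_n,t_{n+1})$ at a stage $>t_{n+1}$. The intervals $[t_n,t_{n+1})$ are disjoint, so $d_\alpha$ can enter $C$ only by an action on $\alpha$ itself, after stage $t_\alpha$. Hence
$$d_\alpha\notin C_{t_\alpha},\qquad\Psi_e(A_{t_\alpha},\nu;d_\alpha)=0, \tag{3}$$
the second by (iii).

## The functional $\Delta_{e,k}$

This functional is meant to compute $N$ from $M$.

**Definition ($\Delta_{e,k}$).** On oracle $M$ let $\eta_0=\emptyset$. In round $n$, wait until $t_0,\dots,t_{n+1}$ are computed and round $n$ is seen to be defined.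

- If $\alpha=\alpha(e,k,n)$ does not exist, or $\nu\subset M$, let $\eta_{n+1}=\eta_n{}^\frown0$.
- Otherwise wait for the stage $s$ at which $\alpha$ is refuted. If an action on $\alpha$ with associated string $\eta'\supsetneq\eta_n$ was taken at stage $s-1$, let $\eta_{n+1}=\eta'$. Otherwise let $\eta_{n+1}=\eta_n{}^\frown0$.

Put $\Delta_{e,k}^M=\bigcup_n\eta_n$.

No access to $A$ is needed. Whether $\alpha$ exists, and what $\nu$ is, is decided by the computable approximations at stage $t_{n+1}$.

For rounds $m<n$ we have $|\nu|\le t_{m+1}\le t_n$, so $\eta_n=\eta_n(M)$ depends only on $M{\restriction}t_n$. Hence $\eta_n(\sigma)$ makes sense for strings with $|\sigma|\ge t_n$. Write $\eta_n(\sigma)[s]$ for this value if it is obtained using only stages and computations bounded by $s$. Once defined, it does not change as $s$ increases.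

## Certificates and the construction of $C$

The requirements are $R_{2j}$, and $R_{2\ell+1}$ with $\ell=\langle e,k,\hat k,i\rangle$. The first kind preserves a computation $\Theta_j(A,C;j)$. The second tries to make $\Delta^M_{e,k}$ meet $W_i$. A certificate is the evidence a requirement has at a stage, with a restraint $\gamma$ saying which part of $C$ it wants left alone, and an age.

**Definition (certificates at stage $s$, using $A_s,C_s$).**

- $R_{2j}$ has a certificate if $\Theta_{j,s}(A_s,C_s;j)\downarrow$ with all $A$-queries $<a_s$. Its restraint $\gamma$ is the least number greater than all $C$-queries. Its age is the least $r\le s$ such that the computation has $\le r$ steps and $A_r,C_r$ agree with $A_s,C_s$ on the queried numbers.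
- $R_{2\ell+1}$ has a certificate via $\alpha$ if an action for $R_{2\ell+1}$ on $\alpha$ was taken at a stage $<s$, $\alpha$ is $A$-intact at $s$, and $C_s{\restriction}U_\alpha=C_{t_\alpha}{\restriction}U_\alpha$. Then $\gamma=U_\alpha$ and the age is $t_\alpha$.

Always $\gamma\le\text{age}\le s$: in the first case a computation of $\le r$ steps queries only numbers $<r$, and in the second $U_\alpha\le t_\alpha$. A certificate via $\alpha$, once lost, never returns, because both conditions are monotone. Each attempt will be acted on at most once, and $R_{2\ell+1}$ will act only when it has no certificate. So it has at most one certificate at a time. Of course $R_{2j}$ too has at most one.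

**Stage $s$.** Let $C_0=\emptyset$. The requirement $R_p$ with $p=2\langle e,k,\hat k,i\rangle+1<s$ is ready via $\alpha=\alpha(e,k,n)$ if:

1. the computations defining $t_0,\dots,t_{n+1}$ and $b=b^{\hat k}(n)$ halt within $s$ steps, $\alpha$ exists, $t_\alpha<s$, and $\alpha$ is intact at $s$;
2. $R_p$ has no certificate at $s$;
3. $\eta=\eta_n(\nu)[s]$ is defined (note $|\nu|\ge t_n$), no initial segment of $\eta$ (including $\eta$) is in $W_{i,s}$, and some $\eta'\supsetneq\eta$ is in $W_{i,s}$;
4. every $R_{p'}$ with $p'<p$ having a certificate at $s$ has $\gamma\le d_\alpha$;
5. every $R_{p'}$ with $p'\le b$ having a certificate at $s$ of age $\le t_\alpha$ has $\gamma\le d_\alpha$.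

If some $R_p$ is ready, take the least $p$, then the least $n$, and act for $R_p$ on $\alpha$: let $C_{s+1}=C_s\cup\{d_\alpha\}$, with associated string the least $\eta'$ as in clause 3. Otherwise $C_{s+1}=C_s$.

Readiness is decidable: $n\le t_n<t_\alpha<s$ bounds $n$, the value $m=b^{\hat k}(n)$ satisfies $m\le\varphi_{\hat k}(m)\le n$, and only $A_r,C_r$ with $r\le s$ are used. So $C$ is c.e. Let $B=A\oplus C$.

Clauses 1–3 say that a move as in the first plan is available and wanted. Clause 4 is ordinary priority: $R_p$ never harms a higher-priority certificate. Clause 5 is unusual, because $p'\le b$ may well be larger than $p$. An attempt must also respect lower-priority certificates that are at least as old as the attempt, but only for the finitely many $p'\le b^{\hat k}(n)$. As the number of the round grows, (2) makes this protection reach any given $p'$. Without clause 5, a requirement making infinitely many wasted enumerations could injure a lower-priority certificate each time it is set up. If clause 5 were imposed for all $p'$, infinitely many $p'$ might each spoil one round, and perhaps no useful round would be left. The index $\hat k$ will be chosen to balance the two.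

**What an action does.** At an action on $\alpha$ at stage $s$, $\alpha$ is intact at $s$, and $d_\alpha<u_\alpha$, $d_\alpha\notin C_{t_\alpha}$. So $d_\alpha\notin C_s$, and $\alpha$ is refuted exactly at $s+1$. Since refuted attempts are never intact again, each attempt is acted on at most once, by any requirement. Because $d_\alpha\ge U_\alpha$ and $U_\alpha<u_\alpha$,
$$C_{s+1}{\restriction}U_\alpha=C_s{\restriction}U_\alpha=C_{t_\alpha}{\restriction}U_\alpha. \tag{4}$$

## Injuries counted at true stages

**Definition (solid).** An action at stage $s$ on $\alpha$ is solid if there is a true stage $s^*$ with $t_\alpha<s^*\le s$.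

If the action is solid, then $\alpha$ is $A$-intact forever, by (F) applied to $t_\alpha<s^*\le s$, since $\alpha$ is $A$-intact at $s$. As $t_\alpha<s$ at any action, every action taken at a true stage is solid. Non-solid actions are the ones that $A$ may waste, and there may be infinitely many of them. The next statement says that certificates seen at true stages can be destroyed only by $C$.

**(O)** If $R_p$ has a certificate with restraint $\gamma$ at a true stage $s$, then at every $s'\ge s$ with $C_{s'}{\restriction}\gamma=C_s{\restriction}\gamma$ it has the same certificate, with the same $\gamma$ and age.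

*Proof.* Let $p=2j$. The $A$-queries are $<a_s\le a_{s'}$, and $A_{s'}{\restriction}a_s=A_s{\restriction}a_s$, since $s$ is true. The $C$-queries are $<\gamma$. So the same computation is a certificate at $s'$. As $A_{s'},C_{s'}$ agree with $A_s,C_s$ on the queried numbers, the condition on $r$ in the definition of the age is the same at $s$ and at $s'$, and its least solution is already $\le s$. So the age is the same.

For a certificate via $\alpha$: $t_\alpha<s$ and $\alpha$ is $A$-intact at $s$, so by (F) (with $t_\alpha<s\le s$) it is $A$-intact forever. Also $C_{s'}{\restriction}U_\alpha=C_s{\restriction}U_\alpha=C_{t_\alpha}{\restriction}U_\alpha$. So the certificate is present at $s'$, with $\gamma=U_\alpha$ and age $t_\alpha$. $\square$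

**Lemma 2.** For every $p$:

- $(\mathrm I_p)$ there are only finitely many true stages $s$ ("exceptional stages") at which $R_p$ has a certificate, with restraint $\gamma$, such that $C{\restriction}\gamma\ne C_s{\restriction}\gamma$;
- $(\mathrm{II}_p)$ there are only finitely many solid actions for $R_p$.

*Proof.* We use induction on $p$, assuming $(\mathrm{II}_{p'})$ for all $p'<p$.

**Step 1: the finite set of exempted attempts.** The purpose is to list the higher-priority attempts from which clause 5 does not protect $R_p$. Let $F_p$ be the set of pairs $(p',\alpha')$ with $p'=2\langle e',k',\hat k',i'\rangle+1<p$, $\alpha'=\alpha(e',k',n')$ and $b^{\hat k'}(n')$ defined and $<p$. There are finitely many $p'<p$, and by (2) finitely many $n'$ for each, so $F_p$ is finite. Each attempt is acted on at most once, so there are only finitely many actions of $R_{p'}$ on $\alpha'$ with $(p',\alpha')\in F_p$.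

**Step 2: $(\mathrm I_p)$.** We charge each exceptional stage to one of finitely many actions. Let $s$ be exceptional, and let $s'\ge s$ be least with $C_{s'+1}{\restriction}\gamma\ne C_{s'}{\restriction}\gamma$. At $s'$ some $R_{p'}$ acts on some $\alpha'=\alpha(e',k',n')$ with $d_{\alpha'}<\gamma$. By choice of $s'$ we have $C_{s'}{\restriction}\gamma=C_s{\restriction}\gamma$, so by (O) $R_p$ has the same certificate at $s'$. By clause 2, $p'\ne p$. If $p<p'$, clause 4 would give $\gamma\le d_{\alpha'}$. So $p'<p$.

If $t_{\alpha'}<s$, the action is solid, since $s$ is true and $s\le s'$. If $t_{\alpha'}\ge s$, then the certificate has age $\le s\le t_{\alpha'}$. Since $\gamma>d_{\alpha'}$, clause 5 gives $p>b^{\hat k'}(n')$, that is, $(p',\alpha')\in F_p$. So $s'$ is the stage of a solid action for some $R_{p'}$ with $p'<p$, or of an action of a pair in $F_p$. There are finitely many such $s'$, and $s\le s'$. So there are finitely many $s$.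

**Step 3: $(\mathrm{II}_p)$.** We show that a late solid action gives $R_p$ a certificate that lasts forever. For even $p$ there are no actions. Let $p$ be odd, and suppose there are infinitely many solid actions for $R_p$. Let $s_0$ exceed the stages of all solid actions for $R_{p'}$, $p'<p$, and of all actions of pairs in $F_p$. Take a solid action for $R_p$ on $\alpha$ at some $s>s_0$, with $s^*$ true, $t_\alpha<s^*\le s$. Then $\alpha$ is $A$-intact forever, and by (4) $C_{s+1}{\restriction}U_\alpha=C_{t_\alpha}{\restriction}U_\alpha$.

Suppose some action at a stage $>s$ enumerates a number $<U_\alpha$. Let $s'$ be the least such stage, where $R_{p'}$ acts on $\alpha'=\alpha(e',k',n')$. Then $C_{s'}{\restriction}U_\alpha=C_{s+1}{\restriction}U_\alpha$, so at $s'$ the requirement $R_p$ has the certificate via $\alpha$, with $\gamma=U_\alpha>d_{\alpha'}$ and age $t_\alpha$. By clauses 2 and 4, $p'<p$. If $t_{\alpha'}\ge t_\alpha$, clause 5 gives $b^{\hat k'}(n')<p$, so $(p',\alpha')\in F_p$, contradicting $s'>s_0$. If $t_{\alpha'}<t_\alpha$, then $t_{\alpha'}<s^*\le s<s'$, so the action at $s'$ is solid, again contradicting $s'>s_0$.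

So no such action exists, and $R_p$ has its certificate via $\alpha$ at every stage $>s$. By clause 2 it never acts again, contradicting the assumption of infinitely many actions. $\square$

## The jump of $B=A\oplus C$

**Lemma 3.** $B'\equiv_TA'$; hence $B'\not\ge_T0''$.

*Proof.* $A'\le_TB'$ is clear. To decide from $A'$ whether $\Theta_j(A,C;j)\downarrow$, start with $s_0=0$ and, given $s_m$, ask whether there is a true stage $s\ge s_m$ at which $R_{2j}$ has a certificate.

- If not, answer "diverges". This is correct: if $\Theta_j(A,C;j)\downarrow$, then $R_{2j}$ has a certificate at all large $s$, since $a_s\to\infty$, and some large $s$ are true.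
- If so, take the first such $s$ and ask whether $C{\restriction}\gamma\ne C_s{\restriction}\gamma$. If not, the computation is correct for $A,C$, because its $A$-queries are $<a_s$ and $s$ is true; answer "converges". If so, let $s_{m+1}=s+1$ and repeat.

Truth of a stage is $A$-computable, having a certificate at a stage is decidable, and $C$ is c.e. So all questions are $\Sigma_1(A)$, and $A'$ answers them. Each repetition uses up a new exceptional stage of $(\mathrm I_{2j})$, so the procedure halts. Thus $B'\le_TA'$.

Finally $\mathbf a\le\mathbf 0'$ gives $\mathbf a'\le\mathbf 0''$, and $\mathbf a$ is not high, so $A'\not\ge_T0''$. $\square$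

Lemma 1 is now available for functions computable from $B$, including functions that mention $C$.

## The schedule $k$: infinitely many correct attempts

For this section and the next two, fix $e$ with $M=\Phi_e(A,C)$ (total, $0$-$1$ valued) and $\Psi_e(A,M)=C$.

**Step 1: the choice of $k$.** We define how long one must wait after $a$ for an attempt to be correct, and let Lemma 1 provide a schedule that waits long enough infinitely often. For $a\in\omega$ let

- $U(a)$ be the least number greater than all $C$-queries in $\Phi_e(A,C;y)$, $y<a$;
- $D(a)$ be the maximum over $z\le a$ of the least element of $\omega^{[e,z]}$ that is $\ge\max(U(a),a)$;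
- $x(a)$ be the least $x\ge a$ greater than all $M$-queries in $\Psi_e(A,M;y)$, $y\le D(a)$;
- $V(a)$ be the least number greater than $D(a)$, all $A$- and $C$-queries in $\Phi_e(A,C;y)$ $(y<x(a))$ and all $A$-queries in $\Psi_e(A,M;y)$ $(y\le D(a))$;
- $h(a)$ be the least $t>\max(a,D(a),x(a))$ such that these computations halt in $\le t$ steps and $A_t{\restriction}V(a)=A{\restriction}V(a)$, $C_t{\restriction}V(a)=C{\restriction}V(a)$.

Then $h\le_TB$, and every $t\ge h(a)$ also has the property defining $h(a)$. The maximum over $z\le a$ is there so that $h$ does not depend on $k$, which is not yet chosen. By Lemmas 1 and 3 choose $k$ with $t_n=\varphi_k(n)$ total, strictly increasing, and $t_{n+1}\ge h(t_n)$ for infinitely many $n$.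

**Definition (correct).** Call $\alpha=\alpha(e,k,n)$, if it exists, correct if $A_{t_\alpha}{\restriction}v=A{\restriction}v$ and $C_{t_\alpha}{\restriction}u=C{\restriction}u$. Let $T=\{n:\alpha(e,k,n)\text{ exists and is correct}\}$.

Existence is decidable, since $\varphi_k$ is total, and correctness is decided by $B$. So $T\le_TB$.

**Step 2: $T$ is infinite.** We check that the long waits give correct attempts. Let $t=t_{n+1}\ge h(t_n)$ with $t_n\ge k$; there are infinitely many such $n$. Consider $x=x(t_n)$, so $t_n\le x\le t$. For $y<x$ the true computations $\Phi_e(A,C;y)$ halt in $\le t$ steps and query only numbers below $V(t_n)$, where $A_t,C_t$ are correct. So (i) holds, with $\nu=M{\restriction}x$. The $U$ of (ii) is $U(t_n)$, and since $k\le t_n$ we have $d\le D(t_n)<t$. For (iii), the true computations $\Psi_e(A,M;y)$, $y\le d$, query $A$ only below $V(t_n)$ and $M$ only below $x$. They halt in $\le t$ steps with value $C(y)$, and $C_t(y)=C(y)$ because $d<V(t_n)$. So $\alpha$ exists.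

Now let $x$ be the least one, as actually chosen. Then $x\le x(t_n)$ and still $\nu=M{\restriction}x$, with the same $U$ and $d$, which depend only on the computations for $y<t_n$. For $y\le d$ the convergent computation $\Psi_{e,t}(A_t,M{\restriction}x;y)$ coincides step by step with the true computation $\Psi_e(A,M;y)$. Indeed $A_t$ answers the queries of the latter correctly, and $M{\restriction}x$, whenever it answers, answers as $M$ does. So its $A$-queries are below $V(t_n)$. Hence $u,v\le V(t_n)$, and $\alpha$ is correct.

**Step 3: what correctness gives.** If $\alpha$ is correct, then: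

- it is intact forever, since $A_s{\restriction}v$ and $C_s{\restriction}u$ lie between their values at $t_\alpha$ and their final values;
- $\nu\subset M$, because the computations in (i) are true ones;
- it is never acted on, since an action refutes it.

**Step 4: $N=\Delta^M_{e,k}$ is total.** We check that no wait in $\Delta$ is infinite. All rounds of $k$ are defined. Suppose that in round $n$ the attempt $\alpha$ exists and $\nu\not\subset M$. If $\alpha$ were never refuted, it would be intact forever, that is, correct, and then $\nu\subset M$ by Step 3, a contradiction. So the wait ends. Each round lengthens the string, so $N$ is a total set, and $N\le_TM$.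

## The blocks $\hat k$: rounds that old certificates do not spoil

A correct attempt is useful only if clause 5 does not forbid it. We choose $\hat k$ so that each of infinitely many blocks contains more correct attempts than there are requirements to respect.

**Step 5: the choice of $\hat k$.** Let $H(x)$ be the least $y>x$ with $|T\cap[x,y)|\ge x+2$. Since $T$ is infinite and $T\le_TB$, $H$ is total and $H\le_TB$. By Lemma 1 choose $\hat k$ with $r_m=\varphi_{\hat k}(m)$ total, strictly increasing, and $r_{m+1}\ge H(r_m)$ for infinitely many $m$. Then $b^{\hat k}(n)=m$ for $r_m\le n<r_{m+1}$.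

**Definition (permanent).** A certificate is permanent if it is present, with the same $\gamma$ and age, at all sufficiently large stages.

Each $R_{p'}$ has at most one permanent certificate, since it has at most one certificate at any stage.

**(†)** For infinitely many $n\in T$, $b^{\hat k}(n)$ is defined and for every $p'\le b^{\hat k}(n)$: if $R_{p'}$ has a permanent certificate of age $\le t_{n+1}$, then its restraint is $\gamma\le d_{\alpha(e,k,n)}$.

*Proof.* If the condition fails for $n$ because of $p'$, write $d=d_{\alpha(e,k,n)}$. Then
$$t_n\le d<\gamma\le\text{age}\le t_{n+1}.$$
So the age of the permanent certificate of $R_{p'}$ lies in $(t_n,t_{n+1}]$. These intervals are disjoint for different $n$, so each $p'$ spoils at most one $n$. If $r_{m+1}\ge H(r_m)$, then $[r_m,r_{m+1})$ contains at least $r_m+2\ge m+2$ elements of $T$. For these $n$ only the $m+1$ indices $p'\le m$ matter, and they spoil at most $m+1$. So some $n\in T\cap[r_m,r_{m+1})$ is as required, and there are infinitely many such $m$. $\square$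

## $N=\Delta^M_{e,k}$ is 1-generic

Suppose for some $i$ that no initial segment of $N$ is in $W_i$, but every initial segment of $N$ has an extension in $W_i$. Let $p=2\langle e,k,\hat k,i\rangle+1$.

**Step 6: a stage after which true stages are reliable.** By Lemma 2, let $s_0$ exceed all exceptional stages of $(\mathrm I_{p'})$ and the stages of all solid actions for $R_{p'}$, for all $p'\le p$. A certificate of $R_{p'}$, $p'\le p$, at a true stage $s\ge s_0$ has $C{\restriction}\gamma=C_s{\restriction}\gamma$. So (O) applies at all $s'\ge s$, and the certificate is permanent.

**Step 7 (Case A): $R_p$ has a certificate at some true $s\ge s_0$.** We show that then $N$ meets $W_i$ after all. The certificate is permanent, via some $\alpha=\alpha(e,k,n)$ acted on for $R_p$ at some stage $s'$ with associated string $\eta'\in W_i$, $\eta'\supsetneq\eta_n(\nu)$. Permanence gives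
$$A{\restriction}v=A_{t_\alpha}{\restriction}v,\qquad C{\restriction}U=C_{t_\alpha}{\restriction}U. \tag{5}$$
The computations in (i) for $y<t_n$ have $A$-queries $<v$ and $C$-queries $<U$, so by (5) they are true ones. Hence $M{\restriction}t_n=\nu{\restriction}t_n$, and $\eta_n(M)=\eta_n(\nu)$.

The computation in (iii) at $d_\alpha$ has $A$-queries $<v$, so by (3) and (5) $\Psi_e(A,\nu;d_\alpha)=0$. But $d_\alpha\in C$. If $\nu\subset M$, then $\Psi_e(A,M;d_\alpha)=0\ne C(d_\alpha)$, contrary to $\Psi_e(A,M)=C$. So $\nu\not\subset M$. Thus in round $n$ the functional $\Delta^M_{e,k}$ waits for the refutation of $\alpha$. This occurs at $s'+1$, right after the action on $\alpha$ at $s'$. Since $\eta'\supsetneq\eta_n(\nu)=\eta_n(M)$, it sets $\eta_{n+1}=\eta'$. So $\eta'\subset N$ and $\eta'\in W_i$, a contradiction.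

**Step 8 (Case B): $R_p$ has no certificate at any true $s\ge s_0$.** We show that $R_p$ is ready at a true stage after $s_0$, which contradicts the choice of $s_0$. By Step 6 the certificates of $R_{p'}$, $p'<p$, at true stages $\ge s_0$ are permanent. There are at most $p$ permanent certificates of these requirements, so their restraints are bounded by some $\Gamma$. By (†) choose $n\in T$ satisfying (†) with $t_n\ge\Gamma$, and let $\alpha=\alpha(e,k,n)$. It is correct, so $\nu\subset M$, and as $|\nu|\ge t_n$, $\eta_n(\nu)=\eta_n(M)\subset N$.

Consider a sufficiently large true stage $s\ge s_0$, with $s>p$ and beyond all exceptional stages of $(\mathrm I_{p'})$ for $p'\le b^{\hat k}(n)$. Then $R_p$ is ready via $\alpha$ at $s$: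

- clause 1 holds for large $s$, as $\alpha$ is correct, hence intact forever, and $b^{\hat k}(n)$ is defined;
- clause 2 is the case assumption;
- clause 3 holds for large $s$: $\eta_n(\nu)$ is obtained by a finite computation, no initial segment of $\eta=\eta_n(\nu)\subset N$ is in $W_i$, and $\eta$ has an extension in $W_i$, which is proper since $\eta\notin W_i$;
- clause 4 holds since $\gamma\le\Gamma\le t_n\le d_\alpha$ for the certificates concerned;
- clause 5 holds because, by the choice of $s$ and (O), certificates of $R_{p'}$, $p'\le b^{\hat k}(n)$, at $s$ are permanent; if such a certificate has age $\le t_\alpha=t_{n+1}$, then (†) gives $\gamma\le d_\alpha$.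

Hence the least ready requirement, some $R_{p'}$ with $p'\le p$, acts at the true stage $s\ge s_0$. That action is solid, contradicting the choice of $s_0$.

Both cases are impossible, so $N\le_TM$ is 1-generic. $\square$

## Proofs of the theorems, and a four-part equivalence

*Proof of Theorem 1.* Let $\mathbf b=\deg(A\oplus C)$, a c.e. degree with $\mathbf a\le\mathbf b\le\mathbf 0'$, and $\mathbf b'=\mathbf a'$ by Lemma 3. If $\mathbf m\le\mathbf b$, $\mathbf a\vee\mathbf m=\mathbf b$ and $M\in\mathbf m$, then some $e$ satisfies $M=\Phi_e(A,C)$ and $\Psi_e(A,M)=C$, because the pairs list all pairs of functionals. By Steps 1–8, $M$ computes a 1-generic set, so by Fact 1 $\mathbf m$ is not minimal. If $\mathbf b=\mathbf a$, then $M=\emptyset$ would satisfy the hypothesis, since $\mathbf a\vee\mathbf 0=\mathbf b$, and a computable set would be 1-generic, contradicting Fact 1. So $\mathbf b>\mathbf a$. As $\mathbf b\le\mathbf 0'$ and no minimal $\mathbf m<\mathbf b$ has $\mathbf a\vee\mathbf m=\mathbf b$, the degree $\mathbf a$ fails mincup in $\mathcal D[\le\mathbf 0']$ and in $\mathcal D$. $\blacksquare$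

*Proof of Theorem 2.* Let $\mathbf a$ be c.e. If $\mathbf a$ is high, it satisfies mincup in $\mathcal D[\le\mathbf 0']$ by the known result. If $\mathbf a$ is not high, it fails mincup there by Theorem 1. $\blacksquare$

**Theorem 3 (strengthened form).** For a c.e. degree $\mathbf a$ the following are equivalent:

1. $\mathbf a$ is high;
2. $\mathbf a$ satisfies mincup in $\mathcal D[\le\mathbf 0']$;
3. for every c.e. $\mathbf b\ge\mathbf a$ there is a minimal $\mathbf m<\mathbf b$ with $\mathbf a\vee\mathbf m=\mathbf b$;
4. for every c.e. $\mathbf b>\mathbf a$ with $\mathbf b'=\mathbf a'$ there is $\mathbf m\le\mathbf b$, bounding no 1-generic degree, with $\mathbf a\vee\mathbf m=\mathbf b$.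

Moreover, a c.e. degree satisfying mincup in the full structure $\mathcal D$ must be high.

*Proof.* (1)$\Rightarrow$(2) is the known result. (2)$\Rightarrow$(3) holds because c.e. degrees are below $\mathbf 0'$. (3)$\Rightarrow$(4) holds because a minimal degree bounds no 1-generic degree, by Fact 1. (4)$\Rightarrow$(1) is the contrapositive of Theorem 1: if $\mathbf a$ is not high, the $\mathbf b$ given there is c.e., lies strictly above $\mathbf a$, has $\mathbf b'=\mathbf a'$, and every $\mathbf m\le\mathbf b$ with $\mathbf a\vee\mathbf m=\mathbf b$ bounds a 1-generic degree. The last sentence is the statement about $\mathcal D$ in Theorem 1. $\blacksquare$
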